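# From $AB=I$ to $BA=I$ with quantifier-free induction and matrix powers

## 1. Two-by-two matrices

Let $A,B$ be $2\times 2$ matrices over a field with $AB=I$. Why is $BA=I$? Here is a proof by bare hands. Write
$$A=\begin{pmatrix}a&b\\c&d\end{pmatrix},\qquad \tau=a+d,\qquad \delta=ad-bc .$$

**Step 1: a monic relation for $A$.** Multiplying out,
$$A^2=\begin{pmatrix}a^2+bc&b(a+d)\\c(a+d)&bc+d^2\end{pmatrix},$$
and so $A^2-\tau A+\delta I=0$. The $(1,1)$ entry is $a^2+bc-(a+d)a+ad-bc=0$, the $(1,2)$ entry is $b(a+d)-(a+d)b=0$, and the other two entries are similar.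

**Step 2: the error matrix.** Put $E=I-BA$. We want $E=0$. We know $AE=A-(AB)A=A-A=0$, and we know that $A$ cancels a $B$ standing to its right. Multiply the relation of Step 1 on the right by $E$, then by $BE$, then by $B^2E$.

- By $E$: since $A^2E=AE=0$, what is left is $\delta E=0$.
- By $BE$: $ABE=E$ and $A^2BE=AE=0$, so $-\tau E+\delta BE=0$. As $\delta BE=B(\delta E)=0$, we get $\tau E=0$.
- By $B^2E$: $A^2B^2E=E$ and $AB^2E=BE$, so $E-\tau BE+\delta B^2E=0$. The last two terms vanish by the previous lines, so $E=0$.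

No determinant was inverted, and no case distinction on $\delta$ was made. The one thing used about $A$ is that some monic polynomial kills it.

Some input about finite size is needed. For infinite matrices, $A_{xy}=1$ if $y=x+1$ and $0$ otherwise, with $B=A^t$, give $AB=I$, whereas $(BA)_{11}=0$.

What changes for general $n$? Step 2 survives: one multiplies by $B^jE$ for $j=0,1,\dots,n$. Step 1 is the Cayley–Hamilton theorem. For each fixed $n$ it is a finite check of polynomial identities. We want one proof in which $n$ is a variable, and we want it in a weak formal theory that has matrices, sums and matrix powers, but only quantifier-free induction. The question, posed as a conjecture in "The Complexity Of Derivations Of Matrix Identities" (http://prof.msoltys.com/wp-content/uploads/2015/04/soltys_thesis.pdf), is whether this theory, called LAP, proves $AB=I\to BA=I$. We prove that it does.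

## 2. The theories LA and LAP

LA is a quantifier-free theory with three sorts: indices (natural numbers $i,j,k,\dots$), field elements ($a,b,c,\dots$) and matrices ($A,B,C,\dots$).

**Terms.**

- Index terms are built from $0,1,+,\cdot$, cut-off subtraction $-$, $\mathrm{div}$, $\mathrm{rem}$, $\mathrm{cond}(\alpha,i,j)$, and the numbers $r(T),c(T)$ of rows and columns of a matrix term $T$.
- Field terms are built from $0,1,+,\cdot,-,{}^{-1}$, $\mathrm{cond}(\alpha,a,b)$, the entry $e(T,i,j)$, written $T_{ij}$, and $\Sigma(T)$, the sum of all entries of $T$.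
- Matrix terms are matrix variables and $\lambda ij\langle m,n,t\rangle$, where $m,n$ are index terms not containing $i,j$ and $t$ is a field term. It denotes the $m\times n$ matrix with $(i,j)$ entry $t(i,j)$.

In $\mathrm{cond}(\alpha,\cdot,\cdot)$ all atomic subformulas of $\alpha$ have the form $m\le n$ or $m=n$ with $m,n$ index terms. It reads "if $\alpha$ then the first, else the second". Atomic formulas are equations between terms of the same sort, and $s\le u$ for index terms. Formulas are built from these by $\neg,\wedge,\vee$; there are no quantifiers, and I call formulas *open* as a reminder. We write $i<j$ for $i\le j\wedge i\ne j$. Proofs are in a Gentzen sequent calculus with logical axioms $\alpha\to\alpha$; free variables are read universally.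

For example, the transpose is $A^t=\lambda ij\langle c(A),r(A),A_{ji}\rangle$ and the identity matrix is $I_n=\lambda ij\langle n,n,\mathrm{cond}(i=j,1,0)\rangle$. The other defined terms are
$$A+B=\lambda ij\langle r(A),c(A),A_{ij}+B_{ij}\rangle,\qquad AB=\lambda ij\langle r(A),c(B),\Sigma(\lambda kl\langle c(A),1,A_{ik}B_{kj}\rangle)\rangle,$$
$$aA=\lambda ij\langle r(A),c(A),a\cdot A_{ij}\rangle,\qquad 0_{m,n}=\lambda ij\langle m,n,0\rangle .$$

**Axioms** (all instances, for arbitrary terms of the right sorts).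

- Equality: reflexivity, symmetry, transitivity, and substitutivity for every function symbol and for $\le$.
- Indices: $i+1\ne0$; $i\cdot(j+1)=i\cdot j+i$; $i+1=j+1\to i=j$; $i\le i+j$; $i+0=i$; $i\le j\vee j\le i$; $i+(j+1)=(i+j)+1$; $i\le j,\ j\le i\to i=j$; $i\cdot0=0$; $i\le j,\ i+k=j\to j-i=k$; $\neg(i\le j)\to j-i=0$; $j\ne0\to \mathrm{rem}(i,j)<j$; $j\ne0\to i=j\cdot\mathrm{div}(i,j)+\mathrm{rem}(i,j)$; $\alpha\to\mathrm{cond}(\alpha,i,j)=i$; $\neg\alpha\to\mathrm{cond}(\alpha,i,j)=j$.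
- Field: $0\ne1$; $a+0=a$; $a+(-a)=0$; $1\cdot a=a$; $a\ne0\to a\cdot a^{-1}=1$; commutativity and associativity of $+$ and $\cdot$; distributivity; $\alpha\to\mathrm{cond}(\alpha,a,b)=a$; $\neg\alpha\to\mathrm{cond}(\alpha,a,b)=b$.
- Entries: $i=0\vee r(A)<i\vee j=0\vee c(A)<j\to e(A,i,j)=0$; $r(\lambda ij\langle m,n,t\rangle)=m$ and $c(\lambda ij\langle m,n,t\rangle)=n$; $1\le i,\ i\le m,\ 1\le j,\ j\le n\to e(\lambda ij\langle m,n,t\rangle,i,j)=t$.
- Sums of entries: $r(A)=0\vee c(A)=0\to\Sigma(A)=0$; $r(A)=1,\ c(A)=1\to\Sigma(A)=A_{11}$; $r(A)=1,\ 1<c(A)\to\Sigma(A)=\Sigma(\lambda ij\langle1,c(A)-1,A_{ij}\rangle)+A_{1c(A)}$; $c(A)=1\to\Sigma(A)=\Sigma(A^t)$; and, for $1<r(A)$, $1<c(A)$, $\Sigma(A)=A_{11}+\Sigma(\lambda ij\langle1,c(A)-1,A_{1,j+1}\rangle)+\Sigma(\lambda ij\langle r(A)-1,1,A_{i+1,1}\rangle)+\Sigma(\lambda ij\langle r(A)-1,c(A)-1,A_{i+1,j+1}\rangle)$. (The last one will not be used.)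

**Rules.**

- The structural rules (weakening, exchange, contraction, cut) and the propositional rules for $\neg,\wedge,\vee$.
- Induction: from $\Gamma,\alpha(i)\to\alpha(i+1),\Delta$ infer $\Gamma,\alpha(0)\to\alpha(n),\Delta$, where $\alpha$ is any formula, $n$ any index term, and $i$ is not free in $\Gamma,\Delta$.
- Matrix equality: from $\Gamma\to e(T,i,j)=e(U,i,j),\Delta$ (with $i,j$ not in the conclusion), $\Gamma\to r(T)=r(U),\Delta$ and $\Gamma\to c(T)=c(U),\Delta$, infer $\Gamma\to T=U,\Delta$.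

**Definition (LAP).** LAP is LA with a new function symbol $P(m,A)$, intended as $A^m$, with axioms $P(0,A)=I_{r(A)}$ and $P(m+1,A)=P(m,A)\cdot A$. All schemes and rules of LA apply to the extended language.

We shall prove the following.

**Theorem A (Cayley–Hamilton in LAP).** There is an explicit term $r_n[j]$ in $A,n,j$ (defined in Section 9) such that LAP proves
$$r(A)=n,\ c(A)=n\ \to\ \sum_{i\le n}r_n[n-i]\,P(i,A)=0_{n,n},$$
and LAP proves $r_n[0]=1$ under the same hypotheses.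

**Theorem B.** LAP proves $r(A)=n,\ c(A)=n,\ r(B)=n,\ c(B)=n,\ AB=I_n\to BA=I_n$.

## 3. Indices, bounded quantifiers and sums

We argue informally inside LAP: propositional logic, case distinctions, open induction, matrix equality. A provable sequent stays provable when terms are substituted for free variables (substitute throughout the proof, renaming eigenvariables and bound variables). "Induction up to a bound $m$" means induction on $i$ for the formula $i\le m\Rightarrow\alpha(i)$.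

**Step 1: arithmetic of indices.** The purpose is to be able to compute with $\le$, cut-off subtraction and division as usual. The following are proved in this order by induction on the last variable shown.

- $0+i=i$, since $0+(i+1)=(0+i)+1$.
- $(i+1)+j=(i+j)+1$, since $(i+1)+(j+1)=((i+1)+j)+1=((i+j)+1)+1=(i+(j+1))+1$.
- $i+j=j+i$, since $i+(j+1)=(i+j)+1=(j+i)+1=(j+1)+i$.
- $(i+j)+k=i+(j+k)$; and $i+k=j+k\to i=j$, since $(i+k)+1=(j+k)+1$ gives $i+k=j+k$.
- $0\cdot j=0$; $(i+1)j=ij+j$, since $(i+1)(j+1)=(i+1)j+(i+1)=(ij+j)+(i+1)=(ij+i)+(j+1)=i(j+1)+(j+1)$.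
- $ij=ji$, since $i(j+1)=ij+i=ji+i=(j+1)i$.
- $i(j+k)=ij+ik$ and $(ij)k=i(jk)$, since $i(j+(k+1))=i(j+k)+i=ij+i(k+1)$ and $(ij)(k+1)=i(jk)+ij=i(j(k+1))$.

Also $0\le0+i=i$, and $s\cdot1=s\cdot(0+1)=s$.

If $e\ne0$ then $(e-1)+1=e$. Induct on $e$: the case $e=0$ is excluded, and for $e=e'+1$ we have $1\le1+e'=e'+1$, so $(e'+1)-1=e'$. In particular $e\neq 0$ gives $e=1+(e-1)\ge1$.

*Claim: $i+(j-i)=j$ or $j+(i-j)=i$.* Induct on $j$. For $j=0$: $0\le i$ and $0+i=i$ give $i-0=i$, so $0+(i-0)=i$. For the step: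

- If $i+(j-i)=j$, then $i+((j-i)+1)=j+1$, so $i\le j+1$ and $(j+1)-i=(j-i)+1$. Hence $i+((j+1)-i)=j+1$.
- If $j+d=i$ with $d=i-j=0$, then $i=j$. From $i\le j$ and $i+0=j$ we get $j-i=0$, so $i+(j-i)=j$ and the previous case applies.
- If $j+d=i$ with $d=i-j\ne0$, then $(j+1)+(d-1)=i$, so $j+1\le i$ and $i-(j+1)=d-1$. Hence $(j+1)+(i-(j+1))=i$.

Consequently $i\le j\leftrightarrow i+(j-i)=j$. From right to left use $i\le i+(j-i)$. From left to right, if instead $j+(i-j)=i$, then $j\le i$, so $i=j$, so $j-i=0$ and $i+0=j$. We read off the rest.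

- $\le$ is transitive and compatible with $+$ and $\cdot$: write $j=i+(j-i)$. Identities such as $j-(i+1)=(j-1)-i$ for $i<j$ follow by writing $j=(i+1)+d$; both sides are then $d$.
- $i<j\leftrightarrow i+1\le j$. If $i<j$, then $d=j-i\ne0$ and $j=(i+1)+(d-1)$. Conversely, $j=(i+1)+e$ gives $i\le j$, and $i=j$ would give $e+1=0$ by cancellation.
- $\neg(i\le j)\leftrightarrow j<i$, by totality and antisymmetry.
- Division is unique: let $su+v=su'+v'$ with $v,v'<s$. If $u<u'$, then $u'=u+1+e$, so $v=s+se+v'\ge s$, a contradiction. By symmetry $u=u'$, hence $v=v'$.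

So if $s\ne0$, $1\le x$ and $1\le z\le s$, then for $l=(x-1)s+z$ we have $l-1=s(x-1)+(z-1)$ with $z-1<s$, whence
$$\mathrm{div}(l-1,s)+1=x,\qquad \mathrm{rem}(l-1,s)+1=z .$$
Every $l\ge1$ has this form, with $x,z$ given by these two formulas. Moreover $l\le\rho s\leftrightarrow x\le\rho$: if $x\le\rho$ then $l\le xs\le\rho s$, and if $\rho\le x-1$ then $l\ge\rho s+z>\rho s$.

**Step 2: extensionality and Leibniz' law.** The purpose is to replace equals by equals anywhere. Let $T,U$ have size $m\times p$ under $\Gamma$, and suppose $\Gamma,1\le x\le m,1\le y\le p\to T_{xy}=U_{xy}$. Entries out of range are $0$, and an index that is not $\ge1$ is $0$; so all entries agree and the matrix equality rule gives $\Gamma\to T=U$. This is *extensionality*.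

Leibniz' law $s=u\to T(s)=T(u)$ holds for every term $T$, by induction on the construction of $T$. For a function symbol use substitutivity. For $\mathrm{cond}(\alpha,\cdot,\cdot)$, the index terms in $\alpha$ have equal values, so $\alpha(s)\leftrightarrow\alpha(u)$; distinguish whether $\alpha$ holds. For $\lambda ij\langle m,n,t\rangle$ (with $i,j$ renamed so as not to occur in $s,u$), the sizes agree and the entries in range agree, so extensionality applies. Renaming $\lambda$-bound variables is harmless, again by extensionality.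

**Step 3: bounded universal statements are open formulas.** This decides what we may use as an induction formula. Let $\alpha$ be a formula allowed in $\mathrm{cond}$. The statement "for all $1\le x\le m$, $1\le y\le p$ with $\alpha(x,y)$: $t(x,y)=u(x,y)$" is expressed by the open formula
$$\lambda xy\langle m,p,\mathrm{cond}(\alpha,t,0)\rangle=\lambda xy\langle m,p,\mathrm{cond}(\alpha,u,0)\rangle .$$
For example, "$A$ is zero on its diagonal" is $\lambda xy\langle n,n,\mathrm{cond}(x=y,A_{xy},0)\rangle=\lambda xy\langle n,n,\mathrm{cond}(x=y,0,0)\rangle$. The formula obeys the rules of a quantifier. If $\Gamma,1\le x\le m,1\le y\le p,\alpha\to t=u$ with $x,y$ not in $\Gamma$, then it follows from $\Gamma$ by cases on $\alpha$ and extensionality. Conversely, taking the $(s,s')$ entries of both sides gives the instance $1\le s\le m,\ 1\le s'\le p,\ \alpha(s,s')\to t(s,s')=u(s,s')$.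

Further variables are coded: a pair $1\le y\le p$, $1\le y'\le p'$ is one variable $1\le w\le pp'$ via $y=\mathrm{div}(w-1,p')+1$, $y'=\mathrm{rem}(w-1,p')+1$, by Step 1 (if $p'=0$ both statements are vacuous). Iterate for more variables. Variables ranging over $0,\dots,n$ are shifted by one. A bounded universal *matrix* equation is of this form too, with the entry positions as extra variables. All such statements may be used in induction. We write $[\alpha]=\mathrm{cond}(\alpha,1,0)$.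

**Step 4: sums.** Put $\sum_{k=1}^m t(k):=\Sigma(\lambda kl\langle m,1,t(k)\rangle)$. We need the usual laws.

(S1) $\sum_{k=1}^0t=0$ and $\sum_{k=1}^{m+1}t(k)=\sum_{k=1}^mt(k)+t(m+1)$. The first is an axiom. For $m=0$ the second concerns a $1\times1$ matrix. For $m\ge1$ let $V_m=\lambda kl\langle m,1,t(k)\rangle$. Since $c(V_{m+1})=1$, $\Sigma(V_{m+1})=\Sigma(V_{m+1}^t)$; now $V_{m+1}^t$ has one row and more than one column, and dropping its last column leaves $V_m^t$ by extensionality. So $\Sigma(V_{m+1})=\Sigma(V_m^t)+t(m+1)=\Sigma(V_m)+t(m+1)$.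

(S2) If $t(k)=u(k)$ for $1\le k\le m$, then $\sum_{k=1}^mt=\sum_{k=1}^mu$: extensionality and Leibniz.

(S3) $\sum(t+u)=\sum t+\sum u$; $\sum a\,t=a\sum t$ for $a$ not containing $k$; $\sum0=0$. Induction on $m$ with (S1).

(S4) $\sum_{k=1}^{m+p}t(k)=\sum_{k=1}^mt(k)+\sum_{k=1}^pt(m+k)$: induction on $p$. With $m=1$ it splits off the first term.

(S5) $\sum_{k=1}^m\sum_{l=1}^pt(k,l)=\sum_{l=1}^p\sum_{k=1}^mt(k,l)$: induction on $m$. For $m=0$ both sides are $0$. In the step, the left side gains $\sum_lt(m+1,l)$, and so does the right side by (S1), (S2) and (S3).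

(S6) $\sum_{l=1}^{ms}t(l)=\sum_{x=1}^m\sum_{z=1}^st((x-1)s+z)$: induction on $m$; by (S4), $(m+1)s=ms+s$ adds $\sum_{z=1}^st(ms+z)$ on both sides.

(S7) $\sum_{k=1}^m\mathrm{cond}(k=k_0,a,0)=\mathrm{cond}(1\le k_0\wedge k_0\le m,a,0)$: induction on $m$. If $k_0=m+1$ the old sum is $0$ and the new term is $a$; otherwise the new term is $0$ and the two conditions $k_0\le m$ and $k_0\le m+1$ agree. With (S2): a sum whose only possibly nonzero term is the $k_0$-th, $1\le k_0\le m$, equals that term.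

(S8) $\sum_{k=1}^mt(m+1-k)=\sum_{k=1}^mt(k)$ for $t$ not containing $m$: induction on $m$, because splitting off the first term gives $\sum_{k=1}^{m+1}t(m+2-k)=t(m+1)+\sum_{k=1}^mt(m+1-k)$.

Where a summand contains the bound itself or other parameters, prove the law with a fresh $m$ and instantiate afterwards.

## 4. Matrix algebra and iterated products

**Step 1: ring laws.** We have $(AB)_{ij}=\sum_{k=1}^{c(A)}A_{ik}B_{kj}$. For compatible sizes the product is associative, since by (S3) and (S5)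
$$\sum_l\Big(\sum_kA_{ik}B_{kl}\Big)D_{lj}=\sum_l\sum_kA_{ik}B_{kl}D_{lj}=\sum_kA_{ik}\sum_lB_{kl}D_{lj}.$$
Distributivity and the scalar laws come from (S3), and $IA=A=AI$ from (S7). Write $-G=(-1)G$ and $G-H=G+(-1)H$.

**Step 2: sums of matrices.** For matrix terms $G(i)$ of size $\rho\times\sigma$ put $\sum_{i<m}G(i):=\lambda xy\langle\rho,\sigma,\sum_{k=1}^mG(k-1)_{xy}\rangle$ and $\sum_{i\le m}=\sum_{i<m+1}$. By Section 3 we may replace summands by equal ones, split off the last term, split off the first ($\sum_{i<m+1}G(i)=G(0)+\sum_{i<m}G(i+1)$), multiply by a matrix on either side termwise, and reverse ($\sum_{i<m}G(m-1-i)=\sum_{i<m}G(i)$).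

**Step 3: powers.** For square $Z$ write $Z^m=P(m,Z)$; by induction it has the size of $Z$. If $GZ=ZG$ then $GZ^m=Z^mG$, by induction: $GZ^{m+1}=GZ^mZ=Z^mGZ=Z^mZG=Z^{m+1}G$. In particular $ZZ^m=Z^mZ=Z^{m+1}$. By induction on $l$, $Z^{m+l}=Z^mZ^l$.

LAP has powers of one matrix, but we shall need products $T(0)T(1)\cdots T(k-1)$ with varying factors. They can be read off the powers of a larger matrix. For $1\times1$ factors and two of them,
$$\mathbb B=\begin{pmatrix}0&T(0)&0\\0&0&T(1)\\0&0&0\end{pmatrix},\quad (Q,0,0)\,\mathbb B=(0,QT(0),0),\quad (Q,0,0)\,\mathbb B^2=(0,0,QT(0)T(1)).$$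

**Lemma 1 (iteration).** Let $T(k)$ be a matrix term of size $s\times s$, $Q$ a matrix term with $c(Q)=s$, and $s\ne0$, $N$ index terms, with $Q,s,N$ not containing $k$. There is a matrix term $L(k)$ of size $r(Q)\times s$ such that LAP proves $L(0)=Q$ and $k<N\to L(k+1)=L(k)T(k)$.

*Proof.* Let $\mathbb B$ be the $(N+1)s\times(N+1)s$ matrix whose $(i,j)$ entry is
$$\mathrm{cond}\big(\mathrm{div}(j-1,s)=\mathrm{div}(i-1,s)+1,\ e(T(\mathrm{div}(i-1,s)),\mathrm{rem}(i-1,s)+1,\mathrm{rem}(j-1,s)+1),\ 0\big),$$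
let $\hat Q=\lambda ij\langle r(Q),(N+1)s,\mathrm{cond}(j\le s,Q_{ij},0)\rangle$, $\rho_k=\hat Q\,P(k,\mathbb B)$, and $L(k)=\lambda xy\langle r(Q),s,e(\rho_k,x,ks+y)\rangle$. Since $\rho_0=\hat Q$, we have $L(0)=Q$. Let $k<N$ and $1\le y\le s$. As $\rho_{k+1}=\rho_k\mathbb B$, (S6) gives
$$L(k+1)_{xy}=\sum_{u=1}^{N+1}\sum_{z=1}^s(\rho_k)_{x,(u-1)s+z}\ \mathbb B_{(u-1)s+z,\,(k+1)s+y}.$$
The column $(k+1)s+y\le(k+2)s\le(N+1)s$ is in range. By Step 1 of Section 3, the row has $\mathrm{div}=u-1$ and $\mathrm{rem}+1=z$, and the column has $\mathrm{div}=k+1$ and $\mathrm{rem}+1=y$. So the factor from $\mathbb B$ is $0$ unless $k+1=(u-1)+1$, and for $u=k+1$ it is $T(k)_{zy}$. By (S7) only $u=k+1$ remains, and $L(k+1)_{xy}=\sum_{z=1}^sL(k)_{xz}T(k)_{zy}$. $\square$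

## 5. A monic annihilating polynomial forces $BA=I$

We now carry out Step 2 of Section 1 for variable $n$, taking Theorem A as given until Section 11.

*Proof of Theorem B from Theorem A.* Assume the hypotheses. If $n=0$, use extensionality. Let $n\ne0$, $c_i=r_n[n-i]$, so that $c_n=1$, and $E=I_n+(-1)BA$.

**Step 1: cancellation rules.** The purpose is to evaluate $A^iB^jE$. First, $AE=A+(-1)(AB)A=0$. Next $A^iB^i=I_n$ by induction on $i$, since $A^{i+1}B^{i+1}=A^i(AB)B^i$. Hence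
$$A^iB^jE=A^iB^iB^{j-i}E=B^{j-i}E\quad(i\le j),$$
$$A^iB^jE=A^{i-j}A^jB^jE=A^{i-j}E=A^{(i-j)-1}AE=0\quad(i>j).$$

**Step 2: kill the coefficients one after the other.** We prove by induction on $j\le n+1$ the open formula $\psi(j)$: "for all $i<j$: $c_iE=0$", that is,
$$\lambda ly\langle jn,n,c_{\mathrm{div}(l-1,n)}E_{\mathrm{rem}(l-1,n)+1,y}\rangle=0_{jn,n}.$$
$\psi(0)$ is trivial. Assume $\psi(j)$ and $j\le n$. By Theorem A,
$$0=\Big(\sum_{i\le n}c_iA^i\Big)B^jE=\sum_{i\le n}c_iA^iB^jE .$$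
For $i<j$ the summand is $B^{j-i}(c_iE)=0$ by $\psi(j)$. For $i>j$ it is $0$. For $i=j$ it is $c_jE$. By (S7), $c_jE=0$, which gives $\psi(j+1)$.

From $\psi(n+1)$ we get $E=c_nE=0$, that is, $BA=I_n$. $\square$

Everything now rests on Theorem A.

## 6. Matrices with ones above the diagonal

For a while we do ordinary mathematics. The natural plan is induction on the size: pass from a trailing principal submatrix to the next larger one. To keep all matrices of one size we pad with zeros. For $0\le h\le n$ let $\pi_h$ be the diagonal matrix with $1$ in the positions $x>h$ and $0$ elsewhere, and let $A_h=\pi_hA\pi_h$. For $1\le h\le n$ let $e_h$ be the $h$-th row of $I_n$. For $n=3$,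
$$A_1=\begin{pmatrix}0&0&0\\0&A_{22}&A_{23}\\0&A_{32}&A_{33}\end{pmatrix}.$$
For $1\le h\le n$,
$$e_he_h^t=I_1,\quad e_h\pi_h=0,\quad \pi_he_h^t=0,\quad \pi_h\pi_h=\pi_h,\quad \pi_{h-1}=\pi_h+e_h^te_h,\quad \pi_0=I_n,\quad \pi_n=0.\tag{1}$$

For $k<n$ put $h=n-k$. Then $A_{h-1}$ is made of the corner $e_hAe_h^t=A_{hh}$, the row $R=e_hA\pi_h$, the column $S=\pi_hAe_h^t$ and the block $A_h$. Define $\omega_{k,0}=1$, $\omega_{k,1}=-A_{hh}$, $\omega_{k,i+2}=-RA_h^iS$, and numbers $r_k[j]$ by $r_0[0]=1$, $r_0[j]=0$ for $j\ge1$,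
$$r_{k+1}[j]=\sum_{i\le j}r_k[j-i]\,\omega_{k,i}\ \ (j\le k+1),\qquad r_{k+1}[j]=0\ \ (j>k+1).\tag{2}$$
For $n=2$: $r_1[0]=1$ and $r_1[1]=-A_{22}$; then $r_2[0]=1$, $r_2[1]=-A_{22}-A_{11}$, and $r_2[2]=r_1[1]\omega_{1,1}+r_1[0]\omega_{1,2}=A_{22}A_{11}-A_{12}A_{21}$. These are the coefficients of Section 1. Put $p_k(z)=\sum_{i\le k}r_k[k-i]z^i$. The hoped-for induction statement is
$$\varphi(k):\quad p_k(A_{n-k})\,\pi_{n-k}=0 .$$
$\varphi(0)$ holds since $\pi_n=0$, and $\varphi(n)$ is Cayley–Hamilton for $A$.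

**The first row always works.** Assume $\varphi(k)$, $k<n$, and write $h=n-k$, $Z=A_h$, $Z'=A_{h-1}$, $q=r_k$, $t=r_{k+1}$. We claim $e_h\,p_{k+1}(Z')=0$. Evaluate the left side by Horner's scheme: $u_0=e_h$, $u_{j+1}=u_jZ'+t[j+1]e_h$, so that $u_{k+1}=e_hp_{k+1}(Z')$. The choice of $t$ makes the scheme run in closed form:
$$u_j=q[j]\,e_h+v_j,\qquad v_j=\sum_{i<j}q[(j-1)-i]\,RZ^i .\tag{3}$$
For $j=0$ this is $e_h$. For the step we have $e_hZ'=R+A_{hh}e_h$, and $vZ'=vZ+(vS)e_h$ for every row with $v\pi_h=v$. Hence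
$$u_jZ'=\big(q[j]R+v_jZ\big)+\big(q[j]A_{hh}+v_jS\big)e_h=v_{j+1}+\big(q[j+1]-t[j+1]\big)e_h ,$$
because (2) reads $t[j+1]=q[j+1]-q[j]A_{hh}-v_jS$. At the end, $q[k+1]=0$, and $u_{k+1}=v_{k+1}=R\,p_k(Z)\pi_h=0$ by $\varphi(k)$. Nothing about $A$ was assumed.

**From the first row to all rows, in an easy case.** Let $Y=p_{k+1}(Z')\pi_{h-1}$. It commutes with $Z'$, satisfies $\pi_{h-1}Y=Y$, and its row $h$ is $0$. Suppose that $A_{x,x+1}=1$ for $x<n$ and $A_{xy}=0$ for $y>x+1$. Write $Y_x$ for row $x$ of $Y$. For $h\le x<n$, comparing row $x$ of $Z'Y=YZ'$ gives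
$$Y_{x+1}+\sum_{h\le z\le x}A_{xz}Y_z=Y_xZ' .$$
If $Y_h=\dots=Y_x=0$, then $Y_{x+1}=0$. So $Y=0$, which is $\varphi(k+1)$. For these matrices Cayley–Hamilton is proved, and the inductions involved are all on equations.

**Where it stops.** What was used is that the row $e_h$ generates all rows under $Z'$. Take $A=I_2$ and $h=1$. Then $Z'=I_2$, and the matrix with rows $(0,0)$ and $(0,1)$ commutes with $Z'$, satisfies $\pi_0Y=Y$ and has first row $0$, yet is not $0$. From "commutes with $Z'$ and has first row $0$" we cannot conclude. The vectors $e_1Z'^i=e_1$ never reach the second row.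

## 7. The perturbation $C+\varepsilon A$

Let $C$ be the $n\times n$ matrix with $C_{x,x+1}=1$ and zeros elsewhere, and let $\varepsilon$ be a formal symbol with $\varepsilon^{n+1}=0$. Replace $A$ by $C+\varepsilon A$. This matrix is of the easy kind modulo $\varepsilon$, for every $A$. The conclusion $Y=0$ can then be reached order by order in $\varepsilon$, and inside each order row by row. Since $\varepsilon$ is nilpotent, the outer induction ends. So Cayley–Hamilton should hold for $C+\varepsilon A$.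

How do we return to $A$? The coefficient in front of $(C+\varepsilon A)^i$ is built from at most $n-i$ factors $C+\varepsilon A$, so the product has degree at most $n$ in $\varepsilon$. Its $\varepsilon^n$-part only sees $A$. Let us check this for $n=2$. With $A$ as in Section 1,
$$X=C+\varepsilon A=\begin{pmatrix}\varepsilon a&1+\varepsilon b\\\varepsilon c&\varepsilon d\end{pmatrix},\qquad X^2-\varepsilon(a+d)\,X+\big(\varepsilon^2(ad-bc)-\varepsilon c\big)I=0 .$$
The coefficient of $\varepsilon^2$ is $A^2-(a+d)A+(ad-bc)I$. The coefficient of $\varepsilon$ is $CA+AC-(a+d)C-cI$; it is also $0$, but it is of no use to us. The power $\varepsilon^n$ must survive, which is why we set only $\varepsilon^{n+1}=0$.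

LAP has only one coefficient field. We therefore represent $\varepsilon$ by the $(n+1)\times(n+1)$ matrix $J$ with ones just below the diagonal. The coefficient of $\varepsilon^m$ sits in the entries $(b,c)$ with $b=c+m$. For $n=1$ this is $J=\begin{pmatrix}0&0\\1&0\end{pmatrix}$, $C=0$, and $X=\begin{pmatrix}0&0\\a&0\end{pmatrix}$ for $A=(a)$.

## 8. Blocks in place of polynomials in $\varepsilon$

From here on we are back in LAP, with the hypotheses $r(A)=c(A)=n$ and $n\ne0$. Put $M=n+1$.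

**Step 1: block notation.** For $l\ge1$ let $\mathrm{hd}(l)=\mathrm{div}(l-1,M)+1$ and $\mathrm{ps}(l)=\mathrm{rem}(l-1,M)+1$. For $G$ of size $\rho M\times\sigma M$ write
$$G[x,b;y,c]=e(G,(x-1)M+b,(y-1)M+c)\qquad(1\le x\le\rho,\ 1\le y\le\sigma,\ 1\le b,c\le M),$$
and $G[x,b;l']$ when only the row is decomposed; $\langle x,b\rangle$ denotes the index $(x-1)M+b$. By Section 3, Step 1, and extensionality these entries determine $G$, and by (S6)
$$(GG')[x,b;y,c]=\sum_z\sum_{d=1}^MG[x,b;z,d]\,G'[z,d;y,c].\tag{4}$$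

**Step 2: the tensor product.** It lets us write $C+\varepsilon A$. For $g$ of size $\rho\times\sigma$ and $q$ of size $M\times M$ let $g\otimes q=\lambda ll'\langle\rho M,\sigma M,g_{\mathrm{hd}(l),\mathrm{hd}(l')}\,q_{\mathrm{ps}(l),\mathrm{ps}(l')}\rangle$, so that $(g\otimes q)[x,b;y,c]=g_{xy}q_{bc}$. For instance, $g\otimes q$ with $g=(g_1\ g_2)$ is the pair of blocks $g_1q,\ g_2q$ side by side. We have
$$(g\otimes q)(g'\otimes q')=gg'\otimes qq',\quad (g+g')\otimes q=g\otimes q+g'\otimes q,\quad 0\otimes q=0,\quad I_n\otimes I_M=I_{nM},\quad I_1\otimes q=q.\tag{5}$$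
The first follows from (4) and (S3): $\sum_z\sum_dg_{xz}q_{bd}g'_{zy}q'_{dc}=\big(\sum_zg_{xz}g'_{zy}\big)\big(\sum_dq_{bd}q'_{dc}\big)$. The others are entrywise. For the last two use that $\langle x,b\rangle=\langle y,c\rangle$ iff $x=y$ and $b=c$, and that $\mathrm{hd}(l)=1$, $\mathrm{ps}(l)=l$ for $1\le l\le M$.

**Step 3: the matrices of the proof.** As terms,
$$C=\lambda xy\langle n,n,[y=x+1]\rangle,\quad J=\lambda bc\langle M,M,[b=c+1]\rangle,\quad e_h=\lambda xy\langle1,n,[y=h]\rangle,\quad \pi_h=\lambda xy\langle n,n,[x=y\wedge h<x]\rangle,$$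
$$X=C\otimes I_M+A\otimes J,\quad E_h=e_h\otimes I_M,\quad F_h=e_h^t\otimes I_M,\quad \Pi_h=\pi_h\otimes I_M,\quad D(q)=I_n\otimes q,$$
$$Z_h=\Pi_hX\Pi_h,\qquad A_h=\pi_hA\pi_h .$$
The relations (1) hold in LAP for $1\le h\le n$. The products are evaluated by (S7); for $\pi_{h-1}=\pi_h+e_h^te_h$ use $h-1<x\leftrightarrow h\le x$ and $(e_h^te_h)_{xy}=[x=h][y=h]$. With (5) they become, for $1\le h\le n$,
$$E_hF_h=I_M,\ \ E_h\Pi_h=0,\ \ \Pi_hF_h=0,\ \ \Pi_h\Pi_h=\Pi_h,\ \ \Pi_{h-1}=\Pi_h+F_hE_h,\ \ \Pi_0=I_{nM},\ \ \Pi_n=0,\tag{6}$$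
and $\Pi_h\Pi_h=\Pi_h$ holds also for $h=0$.

**Step 4: commutation rules.** They say when a coefficient $q$ may be moved past the other matrices. For every $M\times M$ matrix $q$, (5) gives
$$qE_h=e_h\otimes q=E_hD(q),\quad D(q)F_h=e_h^t\otimes q=F_hq,\quad D(q)\Pi_h=\pi_h\otimes q=\Pi_hD(q),\tag{7}$$
where $q$ is read as $I_1\otimes q$ in the first two. Since $D(q)X=C\otimes q+A\otimes qJ$ and $XD(q)=C\otimes q+A\otimes Jq$,
$$qJ=Jq\ \to\ D(q)X=XD(q)\ \text{ and }\ D(q)Z_h=Z_hD(q).\tag{8}$$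
For $k<n$ put $h=n-k$, so $1\le h\le n$, and
$$a=E_hXF_h,\qquad R=E_hX\Pi_h,\qquad S=\Pi_hXF_h,$$
of sizes $M\times M$, $M\times nM$, $nM\times M$. If $qJ=Jq$, then
$$qa=aq,\qquad qR=RD(q),\qquad D(q)S=Sq.\tag{9}$$
Indeed $qE_hXF_h=E_hD(q)XF_h=E_hXD(q)F_h=E_hXF_hq$; in the same way $qE_hX\Pi_h=E_hXD(q)\Pi_h=E_hX\Pi_hD(q)$ and $D(q)\Pi_hXF_h=\Pi_hXD(q)F_h=\Pi_hXF_hq$.

## 9. The coefficients as terms

**Step 1: the convolution weights.** Following Section 6, let $w_{k,0}=I_M$, $w_{k,1}=-a$, $w_{k,i+2}=-RZ_h^iS$, with $h=n-k$. This is one term in $k,i$: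
$$w_{k,i}=\lambda bc\langle M,M,\mathrm{cond}(i=0,(I_M)_{bc},\mathrm{cond}(i=1,(-a)_{bc},(-RZ_h^{i-2}S)_{bc}))\rangle .$$
In parallel, for $A$ itself, let $\omega_{k,i}$ be the $1\times1$ matrices
$$\omega_{k,0}=I_1,\quad \omega_{k,1}=-e_hAe_h^t,\quad \omega_{k,i+2}=-e_hA\pi_h\,A_h^i\,\pi_hAe_h^t .$$

**Step 2: the coefficient matrices $q_k[j]$.** We need a term for the solution of a recursion like (2); Lemma 1 supplies it, since a convolution is multiplication by an upper triangular matrix of blocks. Take $s=M^2$, $N=n$, $Q=\lambda bl\langle M,M^2,[b=l]\rangle$ and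
$$T(k)=\lambda ll'\langle M^2,M^2,\mathrm{cond}(\mathrm{hd}(l)\le\mathrm{hd}(l')\wedge\mathrm{hd}(l')\le k+2,\ e(w_{k,\mathrm{hd}(l')-\mathrm{hd}(l)},\mathrm{ps}(l),\mathrm{ps}(l')),0)\rangle .$$
So block $(y,y')$ of $T(k)$ is $w_{k,y'-y}$ if $y\le y'\le k+2$, and $0$ otherwise. Lemma 1 gives a term $\mathbf q_k$ of size $M\times M^2$. Let $q_k[j]=\lambda bc\langle M,M,e(\mathbf q_k,b,jM+c)\rangle$, $0\le j\le n$, be its blocks. Then $q_0[0]=I_M$, $q_0[j]=0$ for $1\le j\le n$, and for $k<n$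
$$q_{k+1}[j]=\sum_{i\le j}q_k[j-i]\,w_{k,i}\ \ (j\le k+1),\qquad q_{k+1}[j]=0\ \ (k+1<j\le n).\tag{10}$$
To see (10), note that by (4) block $j$ of $\mathbf q_kT(k)$ is the sum over $y=1,\dots,M$ of $q_k[y-1]$ times block $(y,j+1)$ of $T(k)$. If $j>k+1$, then $j+1>k+2$ and all these blocks are $0$. If $j\le k+1$, only $y\le j+1$ contribute. Since $j+1\le M$, (S4) cuts the sum off there, leaving $\sum_{i\le j}q_k[i]\,w_{k,j-i}$. Reverse it.

**Step 3: the numbers $r_k[j]$.** Apply Lemma 1 with $s=n+1$, $N=n$, $Q=\lambda xy\langle1,n+1,[y=1]\rangle$ and the $(n+1)\times(n+1)$ matrix with entries $T(k)_{yy'}=\mathrm{cond}(y\le y'\wedge y'\le k+2,\,e(\omega_{k,y'-y},1,1),0)$. It gives a row $\mathbf r_k$ of size $1\times(n+1)$. Its entries $r_k[j]=e(\mathbf r_k,1,j+1)$ satisfy $r_0[0]=1$, $r_0[j]=0$ for $1\le j\le n$, and, by the same computation, (10) with $r$ and $(\omega_{k,i})_{11}$ in place of $q$ and $w$. With $k=n$ this is the term $r_n[j]$ of Theorem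 A. The definition of $\mathbf r_k$ and the equation $r_0[0]=1$ do not need $n\ne0$.

**Step 4: two invariants.** For $k\le n$ and all $j\le n$:

- (I1) $q_k[0]=I_M$; $q_k[j]=0$ for $j>k$; $r_k[0]=1$.
- (I2) $q_k[j]J=Jq_k[j]$.

(I1) is induction on $k$: by (10), $q_{k+1}[0]=q_k[0]w_{k,0}=q_k[0]$, likewise for $r$, and the vanishing is part of the initial values and of (10). (I2) is induction on $k$ with the formula "for all $j\le n$: $q_k[j]J=Jq_k[j]$", which is open by Section 3, Step 3. For $k=0$ it is clear. For the step, sums and products of matrices commuting with $J$ commute with $J$, so by (10) it suffices that each $w_{k,i}$ does. Apply (9) and (8) with $q=J$: we get $Ja=aJ$ and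
$$JRZ_h^iS=RD(J)Z_h^iS=RZ_h^iD(J)S=RZ_h^iSJ .$$

## 10. Cayley–Hamilton for $X$

The next lemma is the step that failed for $A=I_2$; for $X$ it is true.

**Lemma 2.** Let $h<n$ and let $Y$ be an $nM\times nM$ matrix with $\Pi_hY=Y$, $Z_hY=YZ_h$, $E_{h+1}Y=0$. Then $Y=0$.

*Proof.* **Step 1: the row equation.** We have $(\Pi_hG)[x,b;l']=[h<x]\,G[x,b;l']$ and $(E_{h+1}Y)_{b,l'}=Y[h+1,b;l']$. Let $h<x\le n$, $1\le b\le M$, and let $l'$ be any column. Since $Z_hY=\Pi_hX\Pi_hY=\Pi_hXY$ and $h<x$, row $\langle x,b\rangle$ of $Z_hY$ is that of $XY$. As $X[x,b;z,d]=C_{xz}[b=d]+A_{xz}[b=d+1]$, the equation $Z_hY=YZ_h$ reads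
$$[x<n]\,Y[x+1,b;l']+[2\le b]\sum_{z=1}^nA_{xz}\,Y[z,b-1;l']=\sum_{l''=1}^{nM}Y[x,b;l'']\,(Z_h)_{l''l'},\tag{11}$$
where a product whose bracket is $0$ is read as $0$.

**Step 2: double induction.** The position $b$ plays the role of the order in $\varepsilon$, and $x$ is the row. The outer induction is on $b\le M$ with the open formula $\beta(b)$: "all rows $l$ of $Y$ with $\mathrm{ps}(l)\le b$ vanish". $\beta(0)$ is vacuous. Assume $\beta(b)$ and $b<M$. The inner induction is on $x\le n$ with the open formula $\gamma(x)$: "all rows $l$ of $Y$ with $\mathrm{ps}(l)=b+1$ and $\mathrm{hd}(l)\le x$ vanish". $\gamma(0)$ is vacuous. Given $\gamma(x)$ and $x+1\le n$, consider row $\langle x+1,b+1\rangle$.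

- If $x+1\le h$, it vanishes because $\Pi_hY=Y$.
- If $x+1=h+1$, it vanishes because $E_{h+1}Y=0$.
- If $x>h$, apply (11) to row $\langle x,b+1\rangle$. The right side is $0$ by $\gamma(x)$. The $A$-sum, present only if $b\ge1$, involves rows with $\mathrm{ps}=b$ and is $0$ by $\beta(b)$. As $x<n$, what remains is $Y[x+1,b+1;l']=0$.

This gives $\gamma(x+1)$. Finally $\gamma(n)$ and $\beta(b)$ give $\beta(b+1)$, and $\beta(M)$ says $Y=0$. $\square$

**Proposition 3.** LAP proves, for $k\le n$,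
$$\Phi(k):\qquad \sum_{i\le k}D(q_k[k-i])\,Z_{n-k}^i\,\Pi_{n-k}=0 .$$

*Proof.* Induction on $k$; $\Phi(k)$ is a single matrix equation, hence open. $\Phi(0)$ holds as $\Pi_n=0$. Assume $k<n$ and $\Phi(k)$. Put $h=n-k$, $Z=Z_h$, $Z'=Z_{h-1}$, $q=q_k$, $t=q_{k+1}$; note $h-1=n-(k+1)$.

**Step (a): how $Z'$ acts on rows.** By (6), $E_h\Pi_{h-1}=E_h(\Pi_h+F_hE_h)=E_h$, so
$$E_hZ'=E_hX\Pi_{h-1}=E_hX(\Pi_h+F_hE_h)=R+aE_h .$$
If $G\Pi_h=G$, then $G\Pi_{h-1}=G\Pi_h(\Pi_h+F_hE_h)=G\Pi_h=G$, and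
$$GZ'=GX\Pi_{h-1}=G\Pi_hX(\Pi_h+F_hE_h)=GZ+GSE_h ,$$
where $G\Pi_hX\Pi_h=GZ$ and $G\Pi_hXF_h=GS$.

**Step (b): one round of Horner's scheme.** For $j\le k+1$ let
$$v_j=\sum_{i<j}q[(j-1)-i]\,RZ^i,\qquad u_j=q[j]E_h+v_j ,$$
so $v_0=0$. Splitting off the first term, $v_{j+1}=q[j]R+\sum_{i<j}q[j-(i+1)]RZ^{i+1}=q[j]R+v_jZ$ for $j\le k$. Since $R\Pi_h=R$ and $Z\Pi_h=Z$, we have $RZ^i\Pi_h=RZ^i$ for all $i$, hence $v_j\Pi_h=v_j$. Splitting off the first two terms in (10), for $j\le k$,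
$$t[j+1]=q[j+1]-q[j]a-\sum_{i<j}q[(j-1)-i]RZ^iS=q[j+1]-q[j]a-v_jS .$$
With (a), for $j\le k$,
$$u_jZ'=q[j](R+aE_h)+v_jZ+v_jSE_h=(q[j]a+v_jS)E_h+v_{j+1}=(q[j+1]-t[j+1])E_h+v_{j+1}=u_{j+1}-t[j+1]E_h .$$

**Step (c): the scheme evaluates a polynomial in $Z'$.** By induction on $j\le k+1$,
$$u_j=\sum_{i\le j}t[j-i]\,E_hZ'^i .$$
For $j=0$: $u_0=q[0]E_h=E_h=t[0]E_h$ by (I1). For the step, by (b),
$$u_{j+1}=t[j+1]E_h+u_jZ'=t[j+1]E_h+\sum_{i\le j}t[j-i]E_hZ'^{i+1}=\sum_{i\le j+1}t[(j+1)-i]E_hZ'^i .$$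

**Step (d): the first block row vanishes.** Let $Y=\sum_{i\le k+1}D(t[(k+1)-i])Z'^i$. By (7), $E_hD(t[j])=t[j]E_h$, so $E_hY=u_{k+1}$ by (c). On the other hand $q[k+1]=0$ by (I1), so $u_{k+1}=v_{k+1}$. By (I2) the matrices $q[j]$ commute with $J$, so (9) gives
$$v_{k+1}=v_{k+1}\Pi_h=\sum_{i\le k}q[k-i]RZ^i\Pi_h=R\sum_{i\le k}D(q[k-i])Z^i\Pi_h=0$$
by $\Phi(k)$. Thus $E_hY=0$.

**Step (e): from the first block row to all rows.** By (I2) for $k+1$, (8) and (7), each $D(t[j])$ commutes with $Z'$ and with $\Pi_{h-1}$. Also $Z'\Pi_{h-1}=\Pi_{h-1}Z'=Z'$, as $\Pi_{h-1}\Pi_{h-1}=\Pi_{h-1}$. So $Y$ commutes with $Z'$ and with $\Pi_{h-1}$. Put $\tilde Y=Y\Pi_{h-1}=\Pi_{h-1}Y$. Then $\Pi_{h-1}\tilde Y=\tilde Y$; next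
$$Z'\tilde Y=Z'Y\Pi_{h-1}=YZ'\Pi_{h-1}=YZ'=Y\Pi_{h-1}Z'=\tilde YZ';$$
and $E_h\tilde Y=E_hY\Pi_{h-1}=0$. Lemma 2 with $h-1$ in place of $h$ gives $\tilde Y=0$, which is $\Phi(k+1)$. $\square$

In particular $\Phi(n)$, with $\Pi_0=I_{nM}$ and $Z_0=X$, reads
$$\sum_{i\le n}D(q_n[n-i])\,X^i=0.\tag{12}$$
For $n=1$, $A=(a)$, this says $-X+X=0$, since $q_1[0]=I_2$ and $q_1[1]=-X$.

## 11. Reading off the top coefficient

**Definition.** For $G$ of size $\rho M\times\sigma M$ and $g$ of size $\rho\times\sigma$, $G\sim_mg$ is the open formula: for all $x,y,b,c$ in range, $G[x,b;y,c]=0$ if $b>c+m$, and $G[x,b;y,c]=g_{xy}$ if $b=c+m$.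

In the language of Section 7: $G$ has degree at most $m$ in $\varepsilon$, and $g$ is the coefficient of $\varepsilon^m$. For instance $I_M\sim_0I_1$, $J\sim_1I_1$, and $J^0=I_M\sim_10_{1,1}$.

**Lemma 4.**

(i) If $G\sim_mg$, then $-G\sim_m-g$. If $G(i)\sim_mg(i)$ for all $i<p$ (fixed sizes), then $\sum_{i<p}G(i)\sim_m\sum_{i<p}g(i)$. Also $0\sim_m0$.

(ii) If $G\sim_mg$, $G'\sim_{m'}g'$ and the sizes are compatible, then $GG'\sim_{m+m'}gg'$.

(iii) $g\otimes I_M\sim_0g$; $X\sim_1A$; if $q$ is $M\times M$ and $q\sim_mg$ with $g$ of size $1\times1$, then $D(q)\sim_mg_{11}I_n$.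

*Proof.* (i) The $[x,b;y,c]$ entry of $\sum_{i<p}G(i)$ is $\sum_{k=1}^pG(k-1)[x,b;y,c]$. By (S2) it is $\sum0=0$ if $b>c+m$, and $\sum_{k=1}^pg(k-1)_{xy}$ if $b=c+m$. The statements on $-G$ and $0$ are immediate.

(ii) By (4), $(GG')[x,b;y,c]=\sum_z\sum_{d=1}^MG[x,b;z,d]\,G'[z,d;y,c]$. If $d>c+m'$, the second factor is $0$. If $b>d+m$, the first factor is $0$. Let $b>c+m+m'$. Every $d\le c+m'$ has $d+m\le c+m+m'<b$, so every $d$ falls under one of the two cases and the sum is $0$. Let $b=c+m+m'$. Then $d<c+m'$ gives $b>d+m$, so only $d=c+m'$ can contribute, and $1\le c+m'\le b\le M$ is in range. For this $d$ we have $b=d+m$, and by (S7) the sum is $\sum_zg_{xz}g'_{zy}$.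

(iii) We have $(g\otimes I_M)[x,b;y,c]=g_{xy}[b=c]$, $X[x,b;y,c]=C_{xy}[b=c]+A_{xy}[b=c+1]$ and $D(q)[x,b;y,c]=[x=y]q_{bc}$. $\square$

*Proof of Theorem A.* First let $n\ne0$.

**Step 1: powers and weights.** By (iii) and (ii), $E_h\sim_0e_h$, $F_h\sim_0e_h^t$, $\Pi_h\sim_0\pi_h$, and $Z_h=\Pi_hX\Pi_h\sim_1\pi_hA\pi_h=A_h$. Since $Z_h^0=X^0=I_n\otimes I_M\sim_0I_n$, induction on $i$ with (ii) gives $Z_h^i\sim_iA_h^i$ and $X^i\sim_iA^i$. Therefore, for $k<n$, $w_{k,i}\sim_i\omega_{k,i}$: for $i=0$, $I_M=I_1\otimes I_M\sim_0I_1$; for $i=1$, $-E_hXF_h\sim_1-e_hAe_h^t$; and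
$$-E_hX\Pi_h\,Z_h^i\,\Pi_hXF_h\ \sim_{i+2}\ -e_hA\pi_h\,A_h^i\,\pi_hAe_h^t=\omega_{k,i+2}.$$

**Step 2: coefficients.** Let $(r)$ be the $1\times1$ matrix with entry $r$. By induction on $k\le n$ we prove the open formula "for all $j\le n$: $q_k[j]\sim_j(r_k[j])$". For $k=0$: $I_M\sim_0I_1$ and $0\sim_j0$. In the step, let $j\le k+1$. The summand $q_k[j-i]\,w_{k,i}$ of (10) is $\sim_{(j-i)+i}(r_k[j-i])\,\omega_{k,i}$ by (ii), and $(j-i)+i=j$. Sum up with (i) and compare with the recursion for $r$. For $j>k+1$ both $q_{k+1}[j]$ and $r_{k+1}[j]$ are $0$.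

**Step 3: the coefficient of $\varepsilon^n$ in (12).** By (iii) and (ii), $D(q_n[n-i])X^i\sim_nr_n[n-i]A^i$ for $i\le n$. With (i) and (12), $0\sim_n\sum_{i\le n}r_n[n-i]A^i$. Read this at $c=1$, $b=n+1=M$, where $b=c+n$: every entry of $\sum_{i\le n}r_n[n-i]A^i$ equals the corresponding entry of $0$. So $\sum_{i\le n}r_n[n-i]A^i=0_{n,n}$. By (I1), $r_n[0]=1$.

**Step 4: $n=0$.** The first claim is an equation between $0\times0$ matrices, and $r_0[0]=1$ by construction. $\square$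

With Section 5 this also completes the proof of Theorem B: LAP proves $AB=I\to BA=I$.

## 12. Fewer axioms, the adjugate, and rectangular matrices

**Corollary 1.** Theorems A and B are provable in LAP without the axioms $0\ne1$ and $a\ne0\to a\cdot a^{-1}=1$.

*Proof.* Neither axiom was used in the proofs. On field elements they used only the laws of a commutative ring and those of $\mathrm{cond}$ and $\Sigma$, besides equality. $\square$

**Corollary 2.** For $n\ne0$ let $\mathrm{Adj}(A)=\sum_{i<n}r_n[n-1-i]A^i$. Under $r(A)=n,\ c(A)=n$, LAP proves $A\cdot\mathrm{Adj}(A)=\mathrm{Adj}(A)\cdot A=-r_n[n]\,I_n$. So if $r_n[n]\ne0$, then $A$ has the two-sided inverse $-r_n[n]^{-1}\mathrm{Adj}(A)$.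

*Proof.* Splitting off the term $i=0$ in Theorem A gives $r_n[n]I_n+\sum_{i<n}r_n[n-1-i]A^{i+1}=0$. The sum is $A\cdot\mathrm{Adj}(A)$ and also $\mathrm{Adj}(A)\cdot A$. If $r_n[n]\ne0$, multiply by $-r_n[n]^{-1}$. $\square$

For $n=2$ this is $\mathrm{Adj}(A)=A-\tau I$ with $r_2[2]=\delta$, in the notation of Section 1.

**Corollary 3.** Let $\Gamma$ be $r(A)=m,\ c(A)=n,\ r(B)=n,\ c(B)=m,\ AB=I_m$. LAP proves $\Gamma\to m\le n$, and LAP proves that under $\Gamma$, $BA=I_n$ holds if and only if $m=n$.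

*Proof.* Suppose $n<m$. Pad to squares: $A'=\lambda xy\langle m,m,A_{xy}\rangle$ and $B'=\lambda xy\langle m,m,B_{xy}\rangle$. Since $A_{xk}=0$ for $k>n$, (S4) gives $(A'B')_{xy}=\sum_{k=1}^nA_{xk}B_{ky}=(AB)_{xy}$, so $A'B'=I_m$. By Theorem B, $B'A'=I_m$. But $(B'A')_{mm}=\sum_{k=1}^mB_{mk}A_{km}=0$, because $r(B)=n<m$ makes row $m$ of $B'$ zero. So $0=1$, a contradiction; hence $m\le n$. If $m=n$, Theorem B gives $BA=I_n$. Conversely, if $BA=I_n$, the first part applied to $(B,A)$ gives $n\le m$, so $m=n$. $\square$
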